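\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Simultaneous colorings of vertices and incidences of hypercubes with $n+3$ colors}

\begin{abstract}
A vi-simultaneous proper coloring of a graph $G$ is a proper coloring of the cube of the $3$-subdivision of $G$, that is, a coloring of the vertices and incidences of $G$ in which distinct elements at distance at most $3$ in the subdivision get different colors. We prove that the hypercube $Q_n$ has such a coloring with $n+3$ colors for every $n\ge 1$. We also give a self-contained proof of the known fact that $n+2$ colors suffice if and only if $n+2$ is a power of two; together these results determine the minimum number of colors for every $n\ge1$. The upper bound comes from looking at the two colors that are missing at each vertex. We regard them as an edge on the set of colors, arrange that the edges belonging to each closed neighborhood form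 a forest, and recover the coloring by rooting this forest. The required arrangements of edges are built by a recursion that roughly doubles the dimension.
\end{abstract}

\section{Introduction}

All graphs are finite, simple and undirected. An \emph{incidence} of a graph $G$ is a pair $(v,e)$ with $v\in V(G)$, $e\in E(G)$ and $v\in e$. The \emph{$3$-subdivision} $G^{\frac13}$ replaces every edge $uv$ by a path $u,(u,uv),(v,uv),v$ of length $3$; its inner vertices are identified with the two incidences of the edge, the one next to $u$ being $(u,uv)$. So the vertices of $G^{\frac13}$ are the vertices and the incidences of $G$. The graph $G^{\frac33}=(G^{\frac13})^3$ has the same vertex set, and two distinct elements are adjacent in it when their distance in $G^{\frac13}$ is at most $3$. A \emph{vi-simultaneous proper coloring} of $G$ is a proper coloring of $G^{\frac33}$, and $\chi_{vi}(G)=\chi(G^{\frac33})$ is the \emph{vi-simultaneous chromatic number}.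

If $G$ has an edge and maximum degree $\Delta$, then
\begin{equation}\label{eq:trivial}
\chi_{vi}(G)\ge \Delta+2 .
\end{equation}
Indeed, let $v$ have degree $\Delta$ and let $w$ be a neighbor of $v$. The $\Delta+2$ elements consisting of $v$, the $\Delta$ incidences at $v$, and $(w,vw)$ are pairwise at distance at most $3$.

We study the hypercube $Q_n$, whose vertices are the $0/1$ vectors of length $n$, adjacent when they differ in exactly one coordinate. The first two cases already show two behaviors. The subdivision of $Q_1$ is a path on four vertices, all within distance $3$, so $\chi_{vi}(Q_1)=4=n+3$. The subdivision of $Q_2$ is a cycle of length $12$; coloring it $1,2,3,4,1,2,3,4,\dots$ shows $\chi_{vi}(Q_2)=4=n+2$. It is known that $\chi_{vi}(Q_n)=n+2$ if and only if $n=2^k-2$ for some integer $k>1$. It is also known that $\chi_{vi}(Q_n)=n+3$ for $n=2^k+l$ with integers $k\ge 1$ and $-1\le l\le 2$, provided $n\ne 2,6$. In particular $\chi_{vi}(Q_n)\le n+3$ for $1\le n\le 10$. The paper~\cite{source} is the source of the question whether $\chi_{vi}(Q_n)\le n+3$ for every $n\ge1$. We show that the answer is yes.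

\begin{theorem}\label{thm:A}
$\chi_{vi}(Q_n)\le n+3$ for every $n\ge 1$.
\end{theorem}

\begin{theorem}\label{thm:B}
For $n\ge 1$ we have $\chi_{vi}(Q_n)=n+2$ if $n=2^k-2$ for some integer $k\ge 2$, and $\chi_{vi}(Q_n)=n+3$ otherwise.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $n\ge1$, and let $G$ be a graph with at least one edge that has a homomorphism to $Q_n$ which is injective on every neighborhood $N(v)$; for example, $G$ is a subgraph or a covering graph of $Q_n$. Then $\chi_{vi}(G)\le n+3$.
\end{corollary}

Given the known characterization of the case $\chi_{vi}(Q_n)=n+2$, Theorem~\ref{thm:B} follows from Theorem~\ref{thm:A} and \eqref{eq:trivial}. We nevertheless prove it in full: of the facts above, our proofs use only \eqref{eq:trivial}.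

\paragraph{The idea.} A vertex of $Q_n$ and its $n$ incidences carry $n+1$ different colors. With a palette of $n+2$ colors exactly one color is missing at each vertex, and we shall see that the missing colors determine all incidence colors. The coloring is then nearly as rigid as a perfect code, which is why powers of two appear. With $n+3$ colors a \emph{pair} of colors is missing at each vertex. The color of the incidence $(u,uw)$ must be one of the two colors missing at $w$, so there is a choice. A pair of colors is an edge on the palette, and choosing one end of each of several edges without repetition is easy when the edges form a forest: root each component and choose from every edge the end farther from the root. What has to be built is an assignment of edges to vertices of $Q_n$ for which every closed neighborhood sees a forest.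

Section~\ref{sec:missing} makes this precise, and Section~\ref{sec:three} carries it out for $n=3$. Section~\ref{sec:use} derives Theorem~\ref{thm:A} from the existence of certain systems of trees on cubes of about half the dimension, and Section~\ref{sec:construct} constructs these systems. Theorem~\ref{thm:B} and Corollary~\ref{cor:C} are proved in the last two sections.

\paragraph{Notation.} $V(Q_n)=\mathbb F_2^n$, with unit vectors $e_1,\dots,e_n$; $Q_0$ is a single vertex. $N[v]$ is the closed neighborhood of $v$. We write $(u,i)$ for the incidence of $u$ with the edge from $u$ to $u+e_i$. For $y\in\mathbb F_2^m$ let $|y|=\sum_i y_i\in\mathbb F_2$. Elements of $\mathbb F_2$ are always added modulo $2$. An edge with ends $x$ and $y$ is written $\{x,y\}$ or $xy$.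

\section{Missing colors}\label{sec:missing}

\begin{lemma}\label{lem:adj}
For every graph $G$ the adjacent pairs of $G^{\frac33}$ are exactly the following, where $v\in V(G)$ and $w,w'\in N(v)$:
\begin{enumerate}
\item[(1)] $v\sim(v,vw)$;
\item[(2)] $v\sim(w,vw)$;
\item[(3)] $v\sim w$;
\item[(4)] $(v,vw)\sim(v,vw')$ with $w\ne w'$;
\item[(5)] $(v,vw)\sim(w',vw')$, where $w=w'$ is allowed.
\end{enumerate}
\end{lemma}

\begin{proof}
Two elements are adjacent if and only if a path of length $1$, $2$ or $3$ in $G^{\frac13}$ joins them. Along a path in $G^{\frac13}$ the original vertices of $G$ occur at every third place. So a path of length at most $3$ that contains two of them has them as its two ends.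

If the path contains no original vertex, it is the middle edge of one subdivided edge: type (5) with $w=w'$. If an original vertex occurs only as an end, the path starts at some $v$, runs along the subdivision of one edge $vw$, and stops at $(v,vw)$, $(w,vw)$ or $w$: types (1), (2), (3). If an original vertex $v$ is an inner vertex of the path, the path contains $(v,vw),v,(v,vw')$ with $w\ne w'$. Either this is all of it, giving type (4), or it is extended by one step at one end, say from $(v,vw')$ to $(w',vw')$, giving type (5) with $w\ne w'$. Conversely, all these paths exist, so every pair in the list is adjacent.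
\end{proof}

For $Q_n$ with $n\ge1$ write $c(u)$ for the color of the vertex $u$ and $\varphi(u,i)$ for the color of the incidence $(u,i)$. Apply Lemma~\ref{lem:adj} with $v=u$. Types (1) and (4) give condition (P1) below, types (2) and (5) give (P2), and type (3) gives (P3). So $(c,\varphi)$ is a vi-simultaneous proper coloring if and only if for every vertex $u$ and every $j$
\begin{enumerate}
\item[(P1)] $c(u),\varphi(u,1),\dots,\varphi(u,n)$ are pairwise distinct;
\item[(P2)] $\varphi(u+e_j,j)\notin\{c(u),\varphi(u,1),\dots,\varphi(u,n)\}$;
\item[(P3)] $c(u)\ne c(u+e_j)$.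
\end{enumerate}

Suppose that (P1) holds and the palette is $D$. The set of colors \emph{missing} at $u$ is
\[
M(u)=D\setminus\{c(u),\varphi(u,1),\dots,\varphi(u,n)\},\qquad |M(u)|=|D|-n-1 .
\]
Condition (P2) says $\varphi(u+e_j,j)\in M(u)$. Replacing $u$ by $u+e_j$, we can write it as
\begin{equation}\label{eq:missing}
\varphi(u,i)\in M(u+e_i)\qquad\text{for all }u\text{ and }i .
\end{equation}
This suggests prescribing the sets $M(u)$ and a proper coloring $c$ of $Q_n$ first. It then remains to choose, at each $u$, one color from each of $M(u+e_1),\dots,M(u+e_n)$ such that the $n$ chosen colors are distinct and avoid $M(u)$ and $c(u)$. For $|D|=n+2$ the sets are singletons and there is nothing to choose; we return to this in Section~\ref{sec:exact}. For $|D|=n+3$ they are pairs, and forests provide the choice. Recall that if a forest is rooted by choosing one vertex in each component, then sending each edge to its end farther from the root of its component is a bijection from the edges to the vertices that are not roots.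

\begin{lemma}\label{lem:reduction}
Let $n\ge1$ and $|D|=n+3$. Assign to every vertex $a$ of $Q_n$ a two-element set $B(a)\subseteq D$, regarded as an edge on $D$, and a color $c(a)\in D$, such that for every $a$
\begin{enumerate}
\item[(a)] the $n+1$ edges $B(w)$, $w\in N[a]$, are distinct and form a forest $F_a$ with vertex set $D$;
\item[(b)] $c(a)$ does not lie in the component of $F_a$ that contains the edge $B(a)$;
\item[(c)] $c(a)\ne c(a')$ for every neighbor $a'$ of $a$.
\end{enumerate}
Then $\chi_{vi}(Q_n)\le n+3$.
\end{lemma}

\begin{proof}
A forest with $n+3$ vertices and $n+1$ edges has two components. By (b), deleting $B(a)$ from $F_a$ leaves three components, and the two ends of $B(a)$ and $c(a)$ lie in different ones. Root the three components at these three vertices. The remaining edges are $B(a+e_1),\dots,B(a+e_n)$; let $\varphi(a,i)$ be the end of $B(a+e_i)$ farther from the root of its component. Then $\varphi(a,1),\dots,\varphi(a,n)$ are distinct, and none of them lies in $B(a)\cup\{c(a)\}$. This gives (P1) and, since $c(a)\notin B(a)$, shows that no element of $\{c(a),\varphi(a,1),\dots,\varphi(a,n)\}$ lies in $B(a)$.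 Also $\varphi(a+e_j,j)\in B(a+e_j+e_j)=B(a)$, so (P2) holds. Condition (P3) is (c).
\end{proof}

\section{The case $n=3$ by hand}\label{sec:three}

Take six colors, arranged as two paths:
\[
\alpha_0 - \infty_0 - \beta_0,\qquad\qquad \alpha_1 - \infty_1 - \beta_1 .
\]
For $a=(x,y,z)\in\mathbb F_2^3$ put $v=x+y$ and $p=y+z$, and let $g(0)=\alpha$, $g(1)=\beta$. Define
\[
B(a)=\{\infty_p,\,g(v)_p\},\qquad c(a)=g(v)_{p+1}.
\]
The four values of $(v,p)$ correspond to the four edges of the two paths. Flipping $x$, $y$, $z$ changes $(v,p)$ to $(v+1,p)$, $(v+1,p+1)$, $(v,p+1)$ respectively. So each closed neighborhood $N[a]$ meets each value of $(v,p)$ exactly once, and $F_a$ consists of the two paths. The edge $B(a)$ is in path number $p$ and $c(a)$ is in the other path, which is (b). The three neighbors of $a$ have colors $g(v+1)_{p+1}$, $g(v+1)_{p}$, $g(v)_{p}$, all different from $c(a)$, which is (c). Hence $\chi_{vi}(Q_3)\le 6$.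

Rooting as in the proof of Lemma~\ref{lem:reduction} makes the coloring explicit. In path $p$, once the edge $B(a)$ is deleted, the remaining edge $\infty_p\,g(v+1)_p$ belongs to the $x$-neighbor and has root $\infty_p$. In path $p+1$ the root is the end $g(v)_{p+1}$, followed by $\infty_{p+1}$ (edge of the $z$-neighbor) and then $g(v+1)_{p+1}$ (edge of the $y$-neighbor). Thus
\[
\varphi(a,1)=g(v+1)_p,\qquad \varphi(a,2)=g(v+1)_{p+1},\qquad \varphi(a,3)=\infty_{p+1},
\]
and the missing colors are $\infty_p$ and $g(v)_p$.

Two things happened here. First, the path $T$ with edges $\infty\alpha$ and $\infty\beta$ is formed by edges assigned to the two vertices of the \emph{smaller} cube $Q_1$. Second, the map $a\mapsto(v,p)$ folds $Q_3$ onto two copies of $Q_1$ so that each closed neighborhood covers both copies once. The second copy of $T$ makes room for the vertex color. Both ingredients generalize.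

\section{Tree systems and their use}\label{sec:use}

\subsection{Folding}

\begin{lemma}\label{lem:fold}
Let $m\ge 0$ and define $\pi:V(Q_{2m+1})\to V(Q_m)\times\mathbb F_2$ by
\[
\pi(x,y,z)=(x+y,\ |y|+z),\qquad x,y\in\mathbb F_2^m,\ z\in\mathbb F_2 .
\]
Let $a=(x,y,z)$ and $\pi(a)=(v,p)$.
\begin{enumerate}
\item[(a)] $\pi$ maps $N[a]$ bijectively onto $N[v]\times\mathbb F_2$, and the neighbor with $z$ flipped goes to $(v,p+1)$.
\item[(b)] If $g$ is a proper coloring of $Q_m$, then $a\mapsto(g(v),p)$ is a proper coloring of $Q_{2m+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}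
Flipping $x_i$, $y_i$ and $z$ changes $(v,p)$ to $(v+e_i,p)$, $(v+e_i,p+1)$ and $(v,p+1)$ respectively. Together with $(v,p)$ these are all elements of $N[v]\times\mathbb F_2$, each once, which is (a). In (b), passing to a neighbor either changes $p$ or keeps $p$ and replaces $v$ by some $v+e_i$, and $g(v+e_i)\neq g(v)$.
\end{proof}

For even dimension we restrict to $z=0$. The map $\sigma(x,y)=\pi(x,y,0)=(x+y,|y|)$ on $V(Q_{2m})$ loses only the $z$-neighbor. So if $\sigma(a)=(v,p)$, then
\begin{equation}\label{eq:sigma}
\sigma\ \text{maps}\ N[a]\ \text{bijectively onto}\ \bigl(N[v]\times\mathbb F_2\bigr)\setminus\{(v,p+1)\},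
\end{equation}
and Lemma~\ref{lem:fold}(b) holds for $\sigma$ and $Q_{2m}$ by restriction.

\subsection{What is needed on the smaller cube}

In Section~\ref{sec:three} the edges on the smaller cube all contain $\infty$. Suppose we insist on this for $Q_m$: edges $\{\infty,g(v)\}$ on a set $C$ of $m+2$ elements, such that every closed neighborhood gives a spanning star. Then $g$ maps each $N[v]$ bijectively onto $C\setminus\{\infty\}$. Each class of $g$ meets each closed neighborhood exactly once, so it has $2^m/(m+1)$ elements, and $m+1$ must be a power of two. (Conversely, if $m+1=2^k$, let $h_1,\dots,h_m$ be the nonzero elements of $\mathbb F_2^k$; then $g(v)=\sum v_ih_i$ works.) To reach every dimension we therefore allow arbitrary spanning trees, whose shape may vary with $v$.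

\begin{definition}
For $m\ge 0$, an \emph{$m$-system} consists of a set $C$ with $|C|=m+2$, an element $\infty\in C$, and maps $f,g:V(Q_m)\to C$ with $f(v)\ne g(v)$ such that, writing $B(v)=\{f(v),g(v)\}$, for every vertex $v$
\begin{enumerate}
\item[(i)] the $m+1$ edges $B(w)$, $w\in N[v]$, form a spanning tree $T_v$ on $C$;
\item[(ii)] in $T_v-B(v)$, the vertex $f(v)$ lies in the component that contains $\infty$;
\item[(iii)] $g(v)\ne g(w)$ for every neighbor $w$ of $v$.
\end{enumerate}
\end{definition}

Since deleting $B(v)$ separates its two ends, (ii) puts $g(v)$ in the component without $\infty$. In particular $g(v)\ne\infty$. Given (i), condition (ii) is only a naming rule: exactly one end of $B(v)$ is cut off from $\infty$, and it is called $g(v)$. The requirement beyond (i) is (iii), which will make the vertex colors proper.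

\begin{remark}
For $n\ge1$, condition (i) for an $n$-system alone gives $\chi_{vi}(Q_n)\le n+4$. Root the two components of $T_v-B(v)$ at $f(v)$ and $g(v)$, choose the incidence colors as in Lemma~\ref{lem:reduction}, and color each vertex $v$ with one of two new colors according to $|v|\in\mathbb F_2$. To save the last color, $c(v)$ has to be found among the vertices of the forest; this is what folding does.
\end{remark}

\paragraph{An example that is not a star.} For $m=2$ the edges cannot all contain $\infty$, since $3$ does not divide $2^2$. But let $C=\{\infty,1,2,3\}$ and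
\[
\begin{array}{c|cccc}
v & 00 & 11 & 10 & 01\\ \hline
f(v) & \infty & 2 & 2 & \infty\\
g(v) & 1 & 1 & 3 & 3
\end{array}
\]
The edges $B(00),B(11),B(10),B(01)$ form, in this order, the $4$-cycle $\infty,1,2,3,\infty$. The closed neighborhood of $v$ omits only the antipode of $v$, so $T_v$ is the $4$-cycle minus one edge, a path, and (i) holds. The paths, each starting with the edge from $g(v)$ to $f(v)$, are
\[
T_{00}: 1,\infty,3,2;\qquad T_{11}: 1,2,3,\infty;\qquad T_{10}: 3,2,1,\infty;\qquad T_{01}: 3,\infty,1,2 .
\]
Deleting the first edge leaves $f(v)$ with $\infty$, so (ii) holds. For (iii), $g=1$ on $\{00,11\}$ and $g=3$ on $\{10,01\}$.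

In Section~\ref{sec:construct} we prove the following.

\begin{proposition}\label{prop:exist}
An $m$-system exists for every $m\ge0$.
\end{proposition}

\subsection{Two ways to double a tree}

Given $C$ and $\infty\in C$, we use two sets of labels $[x,s]$ with $x\in C$, $s\in\mathbb F_2$:
\begin{itemize}
\item $C\times\mathbb F_2$, where $[x,s]=(x,s)$; it has $2|C|$ elements.
\item $C\vee C=\{\infty\}\cup\bigl((C\setminus\{\infty\})\times\mathbb F_2\bigr)$, where $[x,s]=(x,s)$ for $x\ne\infty$ and $[\infty,0]=[\infty,1]=\infty$; it has $2|C|-1$ elements.
\end{itemize}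
For a tree $T$ with vertex set $C$, \emph{copy $s$} of $T$ consists of the edges $[x,s][y,s]$ with $xy\in E(T)$. On $C\times\mathbb F_2$ the two copies are disjoint and form a forest with two components, denoted $T\sqcup T$. On $C\vee C$ they share exactly the vertex $\infty$ and form a spanning tree, denoted $T\vee T$.

\subsection{Proof of Theorem~\ref{thm:A}}

Let $n\ge 1$ and write $n=2m+1$ with $m\ge0$, or $n=2m$ with $m\ge 1$. Take an $m$-system $(C,\infty,f,g)$ from Proposition~\ref{prop:exist}. If $n=2m+1$, let $D=C\times\mathbb F_2$ and $(v,p)=\pi(a)$ for $a\in V(Q_n)$; then $|D|=2m+4=n+3$. If $n=2m$, let $D=C\vee C$ and $(v,p)=\sigma(a)$; then $|D|=2m+3=n+3$. In both cases put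
\[
B'(a)=\bigl\{[f(v),p],\,[g(v),p]\bigr\},\qquad c(a)=[g(v),p+1],
\]
and check the conditions of Lemma~\ref{lem:reduction} for $B'$ and $c$. The two ends of $B'(a)$ are distinct because $f(v)\ne g(v)$.

\emph{Condition (c).} The color $[g(v),p+1]$ determines $g(v)$ and $p$; for $n=2m$ this uses $g(v)\ne\infty$. By (iii), $g$ is a proper coloring of $Q_m$, so $c$ is proper by Lemma~\ref{lem:fold}(b).

\emph{Conditions (a) and (b), $n=2m+1$.} By Lemma~\ref{lem:fold}(a), the edges $B'(w)$, $w\in N[a]$, are the edges $[f(w'),s][g(w'),s]$ with $w'\in N[v]$ and $s\in\mathbb F_2$, each once. So $F_a=T_v\sqcup T_v$. The edge $B'(a)$ is in copy $p$ and $c(a)$ is in copy $p+1$.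

\emph{Conditions (a) and (b), $n=2m$.} By \eqref{eq:sigma}, the edges $B'(w)$, $w\in N[a]$, are the edges of the tree $T_v\vee T_v$ except $[f(v),p+1][g(v),p+1]$, each once. So $F_a$ is a forest. The component of $\infty$ contains all of copy $p$, hence $B'(a)$. By (ii) the omitted edge separates $[g(v),p+1]=c(a)$ from $\infty$ in $T_v\vee T_v$. So $c(a)$ lies in the other component.

Lemma~\ref{lem:reduction} now gives $\chi_{vi}(Q_n)\le n+3$. \qed

\medskip
For odd $n$ this argument does not need condition (ii). For even $n$ it matters: the end $[f(v),p+1]$ stays in the component of $\infty$ and so would violate (b) as a choice for $c(a)$. Figure~\ref{fig:forest} shows both cases for the $2$-system above.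

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1cm,>=stealth]
\node at (-1.2,0.5) {$n=5$};
\node[draw] (a3) at (0,1) {$3_0$};
\node[draw] (a2) at (1,1) {$2_0$};
\node (a1) at (2,1) {$1_0$};
\node (a0) at (3,1) {$\infty_0$};
\draw[dashed] (a3)--(a2);
\draw[->] (a2)--node[above]{\scriptsize 2}(a1);
\draw[->] (a1)--node[above]{\scriptsize 1}(a0);
\node[draw] (b3) at (0,0) {$3_1$};
\node (b2) at (1,0) {$2_1$};
\node (b1) at (2,0) {$1_1$};
\node (b0) at (3,0) {$\infty_1$};
\draw[->] (b3)--node[above]{\scriptsize 5}(b2);
\draw[->] (b2)--node[above]{\scriptsize 4}(b1);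
\draw[->] (b1)--node[above]{\scriptsize 3}(b0);
\node at (-1.2,-1.5) {$n=4$};
\node[draw] (c3) at (0,-1.5) {$3_0$};
\node[draw] (c2) at (1,-1.5) {$2_0$};
\node (c1) at (2,-1.5) {$1_0$};
\node (c0) at (3,-1.5) {$\infty$};
\node (d1) at (4,-1.5) {$1_1$};
\node (d2) at (5,-1.5) {$2_1$};
\node[draw] (d3) at (6,-1.5) {$3_1$};
\draw[dashed] (c3)--(c2);
\draw[->] (c2)--node[above]{\scriptsize 2}(c1);
\draw[->] (c1)--node[above]{\scriptsize 1}(c0);
\draw[->] (c0)--node[above]{\scriptsize 3}(d1);
\draw[->] (d1)--node[above]{\scriptsize 4}(d2);
\end{tikzpicture}
\caption{The forest $F_a$ built from the $2$-system with $T_{10}$ the path $3,2,1,\infty$, at the vertex $a$ with $x=10$, $y=00$ (and $z=0$ when $n=5$), so that $(v,p)=(10,0)$. The color $[x,s]$ is written $x_s$. The dashed edge is the pair $\{2_0,3_0\}$ of colors missing at $a$. Boxes are the roots: the two missing colors and the vertex color $c(a)=3_1$. The edge marked $i$ is the pair missing at $a+e_i$, and its arrow points to $\varphi(a,i)$. For $n=4$ the edge $2_13_1$ is absent and $3_1$ is a component by itself.}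
\label{fig:forest}
\end{figure}

\section{Construction of tree systems}\label{sec:construct}

It remains to prove Proposition~\ref{prop:exist}. We use induction on the dimension. For $m=0$ take $C=\{\infty,1\}$, $f=\infty$ and $g=1$ on the single vertex of $Q_0$. Here $T_v$ is one edge, (ii) holds because $f(v)=\infty$, and (iii) is empty. Every positive integer is $2m+1$ or $2m+2$ for a smaller $m\ge0$, so it suffices to build a $(2m+1)$-system and a $(2m+2)$-system from an $m$-system $(C,\infty,f,g)$. The new system is denoted $(C',\infty',f',g')$, with edges $B'(a)=\{f'(a),g'(a)\}$.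

\subsection{From $m$ to $2m+1$: gluing}

A $(2m+1)$-system needs a set of $2m+3$ elements, and folding provides the edges of two copies of $T_v$. Gluing them at $\infty$ gives a tree of the right size. Let $C'=C\vee C$, keep $\infty'=\infty$, and for $a\in V(Q_{2m+1})$ with $\pi(a)=(v,p)$ put
\[
f'(a)=[f(v),p],\qquad g'(a)=[g(v),p].
\]
These are distinct, and $|C'|=2(m+2)-1=2m+3$.

(i) By Lemma~\ref{lem:fold}(a), the edges belonging to $N[a]$ form the spanning tree $T_v\vee T_v$.

(ii) Deleting $B'(a)$ cuts copy $p$ at the edge corresponding to $B(v)$. By (ii) for $v$, copy $p$ still contains a path from $f'(a)$ to $\infty$.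

(iii) Since $g(v)\ne\infty$, we have $g'(a)=(g(v),p)$. By (iii) for the $m$-system, $g$ is a proper coloring of $Q_m$, and Lemma~\ref{lem:fold}(b) applies.

\subsection{From $m$ to $2m+2$: joining}

Now $C'$ must have $2m+4$ elements, the size of $C\times\mathbb F_2$. Write a vertex of $Q_{2m+2}$ as $a=(x,y,z,q)$ with $q\in\mathbb F_2$, and let $(v,p)=\pi(x,y,z)$. For $q=0$ we use the edge $(f(v),p)(g(v),p)$ again. Then a vertex $a$ with $q=0$, together with its neighbors with $q=0$, produces $T_v\sqcup T_v$. The one remaining neighbor, with $q=1$, has to supply an edge joining the two copies, and $(f(v),p)(g(v),p+1)$ does so. If we adopt this edge for all vertices with $q=1$, then in the closed neighborhood of such a vertex all edges but one run between the two levels $C\times\{0\}$ and $C\times\{1\}$. This does no harm because $T_v$, being a tree, is bipartite: a change of levels along its $2$-coloring turns the crossing edges into two disjoint copies of $T_v$.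

So let $C'=C\times\mathbb F_2$, $\infty'=(\infty,0)$, and
\[
f'(a)=(f(v),p),\qquad g'(a)=(g(v),p+q).
\]
These are distinct because $f(v)\ne g(v)$. We isolate the common part of the two cases $q=0$ and $q=1$.

\begin{lemma}\label{lem:join}
Let $T$ be a tree with vertex set $C$, let $rr'$ be an edge of $T$, and let $\infty\in C$ lie in the same component of $T-rr'$ as $r$. For $t\in\mathbb F_2$ let $H$ consist of $T\sqcup T$ and the edge $(r,t)(r',t+1)$. Then $H$ is a spanning tree on $C\times\mathbb F_2$, and after deleting the edge $(r,t)(r',t)$ from $H$ the vertex $(r,t)$ lies in the component of $(\infty,0)$.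
\end{lemma}

\begin{proof}
The additional edge joins the two components of $T\sqcup T$, so $H$ is a tree. Delete $(r,t)(r',t)$. If $t=0$, the path from $r$ to $\infty$ in $T-rr'$ has its copy on level $0$. If $t=1$, the edge $(r,1)(r',0)$ leads to level $0$, where the copy of $T$ is intact and contains $(\infty,0)$.
\end{proof}

We apply the lemma with $T=T_v$, $r=f(v)$ and $r'=g(v)$; its hypothesis is (ii) for $v$.

\emph{(i) and (ii) for $q=0$.} By Lemma~\ref{lem:fold}(a), the vertex $a$ and its neighbors with $q=0$ contribute the edges $(f(w),s)(g(w),s)$, $w\in N[v]$, $s\in\mathbb F_2$, that is, $T_v\sqcup T_v$. The $q$-neighbor contributes $(f(v),p)(g(v),p+1)$. Moreover $B'(a)=\{(f(v),p),(g(v),p)\}$ and $f'(a)=(f(v),p)$. So (i) and (ii) are the conclusion of Lemma~\ref{lem:join} with $t=p$.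

\emph{(i) and (ii) for $q=1$.} Now $a$ and its neighbors with $q=1$ contribute
\[
(f(w),s)(g(w),s+1),\qquad w\in N[v],\ s\in\mathbb F_2,
\]
and the $q$-neighbor contributes $(f(v),p)(g(v),p)$. Let $\delta:C\to\mathbb F_2$ be the proper $2$-coloring of the tree $T_v$ with $\delta(\infty)=0$, so that $\delta(g(w))=\delta(f(w))+1$ for $w\in N[v]$. Apply the bijection $(x,s)\mapsto(x,s+\delta(x))$ of $C'$, and put $t=p+\delta(f(v))$.
\begin{itemize}
\item The ends of $(f(w),s)(g(w),s+1)$ go to $(f(w),s+\delta(f(w)))$ and $(g(w),s+1+\delta(f(w))+1)$. So the image is $(f(w),s')(g(w),s')$ with $s'=s+\delta(f(w))$. For fixed $w$, as $s$ runs through $\mathbb F_2$ so does $s'$, and these edges become $T_v\sqcup T_v$.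
\item By the same computation with $w=v$, $s=p$, the edge $B'(a)=(f(v),p)(g(v),p+1)$ becomes $(f(v),t)(g(v),t)$, and $f'(a)$ becomes $(f(v),t)$.
\item The extra edge $(f(v),p)(g(v),p)$ becomes $(f(v),t)(g(v),t+1)$, because $p+\delta(g(v))=t+1$.
\item $\infty'=(\infty,0)$ is fixed, because $\delta(\infty)=0$.
\end{itemize}
This is again the situation of Lemma~\ref{lem:join}, so (i) and (ii) hold. (The map $\delta$ depends on $v$; it is used only to verify the conditions at $a$ and does not enter the definition of $f'$ and $g'$.)

\emph{(iii).} Flipping $q$ or $z$ keeps $v$ and changes the second coordinate $p+q$ of $g'(a)$. Flipping $x_i$ or $y_i$ replaces the first coordinate $g(v)$ by $g(v+e_i)\ne g(v)$. So $g'$ differs on adjacent vertices.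

This proves Proposition~\ref{prop:exist} and completes the proof of Theorem~\ref{thm:A}. \qed

\section{When $n+2$ colors suffice}\label{sec:exact}

By Theorem~\ref{thm:A} and \eqref{eq:trivial}, $\chi_{vi}(Q_n)\in\{n+2,n+3\}$. To prove Theorem~\ref{thm:B} we have to show that $n+2$ colors suffice if and only if $n=2^k-2$ for some integer $k\ge2$.

\paragraph{Sufficiency.} Let $n=2^k-2$ with $k\ge 2$, choose $\alpha\in\mathbb F_2^k\setminus\{0\}$, and let $h_1,\dots,h_n$ be the elements of $\mathbb F_2^k\setminus\{0,\alpha\}$. With palette $\mathbb F_2^k$, which has $n+2$ elements, put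
\[
b(v)=\sum_i v_ih_i,\qquad c(v)=b(v)+\alpha,\qquad \varphi(v,i)=b(v)+h_i .
\]
Condition (P1) holds because $\alpha,h_1,\dots,h_n$ are distinct. As they are nonzero, $b(v)$ is the missing color at $v$. Since $\varphi(v+e_j,j)=b(v)+h_j+h_j=b(v)$, (P2) holds. Finally $c(v+e_j)=c(v)+h_j\ne c(v)$, which is (P3).

\paragraph{Necessity.} Suppose $(c,\varphi)$ is a vi-simultaneous proper coloring with a palette of $n+2$ colors, and let $b(u)$ be the unique color missing at $u$. By \eqref{eq:missing}, $\varphi(u,i)=b(u+e_i)$. So for every $u$
\begin{equation}\label{eq:rigid}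
b(u),\ b(u+e_1),\dots,b(u+e_n),\ c(u)\quad\text{are distinct and exhaust the palette.}
\end{equation}
If $c(u)$ were absent from this list, each class of $b$ would be a perfect code. With $c(u)$ present, we show by a parity argument that all classes of $b$ still have the same size, namely $2^n/(n+2)$.

For a color $x$ let $S=b^{-1}(x)$ and $U=c^{-1}(x)$, and let $W$ be the set of all other vertices. By \eqref{eq:rigid}, $S$ and $U$ are disjoint. The color $x$ occurs exactly once in the list \eqref{eq:rigid}, and its position there shows:
\begin{itemize}
\item every vertex of $W$ has exactly one neighbor in $S$;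
\item no vertex of $S\cup U$ has a neighbor in $S$.
\end{itemize}
By (P3), no two vertices of $U$ are adjacent. All $n$ neighbors of a vertex of $S$ lie in $W$, so counting edges between $S$ and $W$ gives $|W|=n|S|$ and
\begin{equation}\label{eq:count}
2^n=(n+1)|S|+|U| .
\end{equation}

\emph{Step 1: $n$ is even.} Take any vertex $u$ and let $x=c(u)$, so $u\in U$. The neighbors of $u$ lie neither in $S$ nor in $U$, so all $n$ of them lie in $W$. Each has exactly one neighbor in $S$, and this is not $u$, so it is at distance $2$ from $u$. Conversely, an element $u+e_j+e_k$ of $S$ with $j\ne k$ is adjacent to exactly two neighbors of $u$, namely $u+e_j$ and $u+e_k$. So $n$ is twice the number of elements of $S$ at distance $2$ from $u$.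

\emph{Step 2: for every color $x$, each $w\in W$ has a neighbor in $U$.} After renumbering coordinates, the unique neighbor of $w$ in $S$ is $s=w+e_1$. The vertices $w+e_i$ with $i\ge2$ are then not in $S$; we count those that lie in $W$. Each vertex counted has exactly one neighbor in $S$, which is not $w$ and hence is at distance $2$ from $w$. Conversely, let $w+e_j+e_k\in S$ with $j\ne k$. Neither $j$ nor $k$ is $1$, since otherwise this element would be adjacent to $s\in S$. Hence it is adjacent to exactly two of the vertices $w+e_i$ with $i\ge 2$, namely $w+e_j$ and $w+e_k$. Both have a neighbor in $S$, so both lie in $W$. Therefore the number of $i\ge2$ with $w+e_i\in W$ is even. By Step 1, $n-1$ is odd, so the number of $i\ge2$ with $w+e_i\in U$ is odd, hence not zero.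

\emph{Step 3: counting.} By Step 2 there are at least $|W|$ edges between $W$ and $U$, and there are at most $n|U|$. Thus $n|S|=|W|\le n|U|$, so $|S|\le|U|$, and \eqref{eq:count} gives $(n+2)|S|\le2^n$. This holds for each of the $n+2$ colors $x$, while the sets $b^{-1}(x)$ partition the $2^n$ vertices:
\[
2^n=\sum_x|b^{-1}(x)|\le (n+2)\cdot\frac{2^n}{n+2}=2^n .
\]
So $|b^{-1}(x)|=2^n/(n+2)$ for every $x$. In particular $n+2$ divides $2^n$, so $n+2=2^k$ for some integer $k$, and $k\ge2$ because $n\ge1$. This proves Theorem~\ref{thm:B}. \qed

\section{Graphs that map locally injectively to a hypercube}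

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $\rho:G\to Q_n$ be a homomorphism that is injective on every $N(v)$. Take a vi-simultaneous proper coloring of $Q_n$ with $n+3$ colors and pull it back along
\[
v\mapsto\rho(v),\qquad (v,vw)\mapsto\bigl(\rho(v),\rho(v)\rho(w)\bigr).
\]
We check that each pair of Lemma~\ref{lem:adj} for $G$ goes to a pair of the same type for $Q_n$. For types (1), (2), (3) and (5) this holds because $\rho$ maps edges to edges. In type (5) the images $(\rho(v),\rho(v)\rho(w))$ and $(\rho(w'),\rho(v)\rho(w'))$ are distinct because $\rho(v)\ne\rho(w')$. In type (4) we need $\rho(w)\ne\rho(w')$, which is the injectivity of $\rho$ on $N(v)$. So the pulled-back coloring is proper. For a subgraph take $\rho$ to be the inclusion; for a covering graph take the covering map, which is bijective from $N(v)$ to $N(\rho(v))$.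
\end{proof}

Local injectivity cannot be dropped: the star with $d\ge3$ leaves has a homomorphism to $Q_1$, but by \eqref{eq:trivial} its vi-simultaneous chromatic number is at least $d+2>4$.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Simultaneous coloring of vertices and incidences of hypercubes},
\url{http://comb-opt.azaruniv.ac.ir/article_14618_faa7a557f561944ebf780cd7170ff722.pdf}.
\end{thebibliography}

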